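# Two varieties without Day terms whose interpretability join has Day terms

## 1. Congruence modularity, Day terms, joins, cyclic terms

**Definition 1 (variety).** A variety is a class of algebras of a fixed signature that is axiomatized by identities. We write $\mathrm{Eq}(\mathcal V)$ for the set of identities satisfied in $\mathcal V$.

Two examples will accompany us. *Sets* have the empty signature and no axioms. *Semilattices* have one binary operation $s$ that is associative, commutative and idempotent.

**Definition 2 (congruence modular).** A variety is congruence modular if for every algebra in it and all congruences $\alpha,\beta,\gamma$ of that algebra with $\alpha\ge\gamma$ we have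
$$\alpha\wedge(\beta\vee\gamma)=(\alpha\wedge\beta)\vee\gamma. \tag{M}$$

Here $\wedge$ is intersection and $\vee$ is the transitive closure of the union. When $\gamma\le\alpha$, the inclusion $\supseteq$ in (M) always holds. So modularity fails exactly when some pair lies in $\alpha\wedge(\beta\vee\gamma)$ but not in $(\alpha\wedge\beta)\vee\gamma$.

*Example.* Vector spaces are congruence modular: congruences correspond to subspaces, and subspaces satisfy the modular law. Sets are not. On $\{0,1\}^2$ let $\alpha,\beta$ be the kernels of the first and second projection, and let $\gamma$ be the equivalence whose only nontrivial block is $\{(1,0),(1,1)\}$. Then $\gamma\le\alpha$ and $\alpha\wedge\beta=0$, so $(\alpha\wedge\beta)\vee\gamma=\gamma$. But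
$$(0,0)\mathrel\beta(1,0)\mathrel\gamma(1,1)\mathrel\beta(0,1),\qquad (0,0)\mathrel\alpha(0,1),$$
so the pair $((0,0),(0,1))$ is in $\alpha\wedge(\beta\vee\gamma)$ and not in $\gamma$.

**Definition 3 (Day terms).** Day terms for $\mathcal V$ are 4-ary terms $d_0,\dots,d_n$ such that $\mathcal V$ satisfies

- (D1) $d_0(x,y,z,w)\approx x$ and $d_n(x,y,z,w)\approx w$;
- (D2) $d_i(x,y,y,x)\approx x$ for all $i$;
- (D3) $d_i(x,x,y,y)\approx d_{i+1}(x,x,y,y)$ for all even $i$;
- (D4) $d_i(x,y,y,z)\approx d_{i+1}(x,y,y,z)$ for all odd $i$.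

**Day's theorem (A. Day, 1969).** A variety is congruence modular if and only if it has Day terms.

*Examples.* For groups take $d_0=x$, $d_1=yz^{-1}w$, $d_2=w$. Indeed $d_1(x,y,y,x)\approx x$, $d_1(x,x,y,y)\approx x$ and $d_1(x,y,y,z)\approx z$. For lattices let $M$ be the majority term $(x\wedge y)\vee(y\wedge z)\vee(x\wedge z)$ and take $x,\ M(x,y,w),\ M(x,z,w),\ w$. At $(x,y,y,x)$ the two middle terms give $M(x,y,x)\approx x$. At $(x,x,y,y)$ they give $M(x,x,y)\approx x$ and $M(x,y,y)\approx y$. At $(x,y,y,z)$ both give $M(x,y,z)$.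

Think of Day terms as a walk from $x$ to $w$. Even steps are taken at the substitution $(x,x,y,y)$, odd steps after replacing the third variable by the second, and at $(x,y,y,x)$ the walk must stand still at $x$.

**Definition 4 (interpretability join).** The interpretability join $\mathcal V\vee\mathcal W$ is the variety whose signature is the disjoint union of the signatures of $\mathcal V$ and $\mathcal W$, axiomatized by $\mathrm{Eq}(\mathcal V)\cup\mathrm{Eq}(\mathcal W)$.

*Example.* An algebra in the join of semilattices and groups is a set with a semilattice operation and a group structure, with no relation between the two. This join is congruence modular, because the Day terms of groups are still there. In general, if one of the two varieties is modular, so is the join. The point to keep in mind is that terms of $\mathcal V\vee\mathcal W$ may mix the two signatures.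

**Definition 5 (idempotent, cyclic, Taylor).** A variety is idempotent if $o(x,\dots,x)\approx x$ holds for each basic operation $o$. A *cyclic term* of arity $n\ge 2$ is a term $s$ with $s(x,\dots,x)\approx x$ and $s(x_1,x_2,\dots,x_n)\approx s(x_2,\dots,x_n,x_1)$. A *Taylor term* is a term $t$ of some arity $n$ with $t(x,\dots,x)\approx x$ such that for each position $i\le n$ an identity $t(v_1,\dots,v_n)\approx t(v_1',\dots,v_n')$ holds with all $v_l,v_l'\in\{x,y\}$, $v_i=x$ and $v_i'=y$.

*Examples.* Semilattices have cyclic terms of every arity $n\ge2$, namely the product of $x_1,\dots,x_n$. Every cyclic term is a Taylor term: put $x$ in position $i$ and $y$ elsewhere, and rotate by one place. In sets every term is a variable, and the variable $x_i$ fails the Taylor condition at position $i$; so sets have no Taylor term. Now take vector spaces over the field $\mathbb F_\ell$ with $\ell$ prime. A term is a linear combination $\sum\lambda_ix_i$. Cyclicity forces all $\lambda_i$ to equal one $\lambda$, and idempotence forces $n\lambda=1$. So there is a cyclic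 term of arity $n$ if and only if $\ell\nmid n$. The case $\ell\mid n$ will be our lever.

## 2. Taylor's modularity conjecture

**Conjecture (Taylor's modularity conjecture, alternative formulation).** For any two varieties $\mathcal V$ and $\mathcal W$ which are not congruence modular, their interpretability join is not congruence modular either.

By Day's theorem this says: if $\Sigma_1,\Sigma_2$ are sets of identities in disjoint languages, and neither implies the existence of Day terms, then neither does $\Sigma_1\cup\Sigma_2$. The source of the problem is the presentation "Taylor's modularity conjecture for idempotent varieties". In plain words: can two theories, each too weak to make congruence lattices modular, do it together while sharing no symbol?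

The conjecture is false. Theorem 1 gives an explicit counterexample in which $\mathcal V$ is the variety of semilattices and $\mathcal W$ is finitely presented. Theorem 2 gives, for each $n\ge 2$, one non-modular partner that works for every variety with an $n$-ary cyclic term. Corollary 3 decides which non-modular, finitely generated, idempotent varieties have a non-modular partner with modular join: exactly those with a Taylor term.

## 3. Small cases and the plan of a common triple

*A variety joined with a copy of itself.* If $\mathcal V$ is not modular, take a non-modular $\mathbf M\in\mathcal V$ and interpret both copies of the signature by the operations of $\mathbf M$. The congruences do not change, so $\mathcal V\vee\mathcal V$ is not modular.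

*Sets.* The join of sets with $\mathcal W$ is $\mathcal W$. More generally:

**Lemma 1.** If $\mathcal V$ contains a two-element algebra all of whose basic operations are projections, then $\mathcal V\vee\mathcal W$ is not congruence modular for every non-modular $\mathcal W$.

*Proof.* For each basic symbol fix the coordinate onto which it projects in the two-element algebra, and interpret the symbol by the projection to the same coordinate on an arbitrary set $S$. By induction, each term evaluates to one of its variables, and which one depends only on the fixed choice, not on the set. If $t\approx t'$ is in $\mathrm{Eq}(\mathcal V)$, it holds in the two-element algebra, so $t$ and $t'$ select the same variable (otherwise give the two variables different values). Hence the identity holds on $S$. So every set becomes a $\mathcal V$-algebra. Now take a non-modular algebra of $\mathcal W$ and add these projections. Projections preserve every equivalence relation, so the congruences are the same, and the expanded algebra is in $\mathcal V\vee\mathcal W$. $\square$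

*Semilattices.* Lemma 1 says nothing here, since a projection on a two-element set is not commutative. Still, semilattices are not modular. On $\{0,1\}^2$ put $s((a,b),(a',b'))=(\max(a,a'),\min(b,b'))$ and take $\alpha,\beta,\gamma$ as in the example after Definition 2. The kernels $\alpha,\beta$ are congruences. So is $\gamma$, since $s((1,b),(a',b'))=(1,\min(b,b'))$ always lies in the block $\{(1,0),(1,1)\}$. We checked above that this triple violates (M).

These cases suggest how one would try to prove the conjecture: find a set with three equivalences $\alpha\ge\gamma$ and $\beta$ violating (M), and put on it both a $\mathcal V$-structure and a $\mathcal W$-structure preserving all three. That set is then a non-modular algebra in $\mathcal V\vee\mathcal W$. The plan depends on the two varieties living on the *same* bad triple. The next section builds a triple that no commutative idempotent binary operation preserves, so there the plan breaks down for semilattices. This alone does not refute the conjecture, because some other triple might serve. But it tells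 us where to look for $\mathcal W$: among the theories of operations on that triple.

## 4. A triple of equivalences built from subspaces

Fix a prime $\ell$. Let $B$ be the vector space over $\mathbb F_\ell$ of countably infinite dimension, and let $A$ be the set of all subspaces of $B$; so $B\in A$, and we write $0\in A$ for the zero subspace. Put $X=A\times B$ and

- $(U,a)\mathrel\alpha(V,b)\iff U=V$;
- $(U,a)\mathrel\beta(V,b)\iff a=b$;
- $(U,a)\mathrel\gamma(V,b)\iff U=V$ and $a-b\in U$.

So over each point $U\in A$ sits a copy of $B$, and there $\gamma$ is congruence modulo $U$.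

**Definition 6 (admissible).** Let $o_A:A^n\to A$ be any map and $o_B:B^n\to B$ a linear map with
$$o_B(U_1\times\dots\times U_n)\subseteq o_A(U_1,\dots,U_n)\quad\text{for all }U_1,\dots,U_n\in A. \tag{C}$$
Then the operation $o=(o_A,o_B)$, acting coordinatewise on $X$, is called admissible.

*Example.* Addition on $B$ with $o_A(U,V)=U+V$ is admissible. So is any linear map on $B$ with $o_A$ constantly $B$, because (C) is vacuous where the value is $B$. This freedom in choosing $o_A$ will be used all the time.

**Lemma 2.** Admissible operations preserve $\alpha,\beta,\gamma$. If all operations of an algebra on $X$ are admissible, then it generates a variety that is not congruence modular.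

*Proof.* For $\alpha$ and $\beta$ preservation is clear, since $o$ acts coordinatewise. For $\gamma$: if $a_i-b_i\in U_i$ for all $i$, then $o_B(\bar a)-o_B(\bar b)=o_B(\bar a-\bar b)\in o_A(\bar U)$ by linearity and (C). So $\alpha,\beta,\gamma$ are congruences. We have $\gamma\le\alpha$ and $\alpha\wedge\beta=0$, hence $(\alpha\wedge\beta)\vee\gamma=\gamma$. For $a\ne b$ in $B$,
$$(0,a)\mathrel\beta(B,a)\mathrel\gamma(B,b)\mathrel\beta(0,b),\qquad(0,a)\mathrel\alpha(0,b),$$
so this pair is in $\alpha\wedge(\beta\vee\gamma)$. It is not in $\gamma$, because $a-b\notin 0$. $\square$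

**Lemma 3.** If $\ell=2$, no idempotent commutative binary operation on $X$ preserves $\alpha,\beta,\gamma$.

*Proof.* An operation $s$ preserving $\alpha$ and $\beta$ acts coordinatewise, $s=(s_A,s_B)$, with both parts idempotent and commutative. Since $s_A(U,U)=U$, preservation of $\gamma$ says that $s_B$ preserves congruence modulo $U$ for every subspace $U$. Let $e_1,e_2$ be independent. Modulo $\{0,a-b\}$ we have $s_B(a,b)\equiv s_B(a,a)=a$, so $s_B(a,b)\in\{a,b\}$ for all $a,b$. Suppose $s_B(0,e_1)=0$. Modulo $\{0,e_2\}$ we get $s_B(e_2,e_1+e_2)\equiv 0$, so $s_B(e_2,e_1+e_2)=e_2$. Modulo $\{0,e_1+e_2\}$ we get $s_B(e_1+e_2,e_2)\equiv s_B(0,e_1)=0$, so $s_B(e_1+e_2,e_2)=e_1+e_2$. This contradicts commutativity. If instead $s_B(0,e_1)=e_1$, the same two reductions give $s_B(e_2,e_1+e_2)=e_1+e_2$ and $s_B(e_1+e_2,e_2)=e_2$, again a contradiction. $\square$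

From now on $\mathcal W$ will be a theory of admissible operations on $X$. It is then non-modular for free by Lemma 2. All the work is to choose operations whose identities, together with idempotence and commutativity of $s$, give Day terms.

## 5. Encoders, decoders, and three linear readings

Fix a linear isomorphism $B\oplus B\to B$, written $(a_1,a_2)\mapsto\langle a_1,a_2\rangle$, and write $a=\langle a',a''\rangle$ for $a\in B$. The maps $a\mapsto a'$ and $a\mapsto a''$ are linear. An element of $B$ can thus store a pair. The plan for the Day terms is to apply *decoders* to *encoded* pairs: an encoder is an operation such as $k(x,y)$ that stores a pair, and a decoder returns $y$ from it.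

**A single encoder gives too much.** Suppose $\mathcal W$ has a ternary $j$ and a binary $k$ with $j(x,x,y)\approx k(x,x)$ and $j(y,x,y)\approx k(y,y)$. Put $r(x,y)=j(x,y,y)$, and suppose a unary decoder satisfies $F(r(x,y))\approx y$ and $F(k(x,x))\approx x$. Then
$$x,\quad F(j(y,x,w)),\quad F(j(z,x,w)),\quad w$$
are Day terms. At $(x,y,y,x)$ both middle terms are $F(r(y,x))\approx x$. At $(x,x,y,y)$ they are $F(k(x,x))\approx x$ and $F(k(y,y))\approx y$. They coincide when $z$ is replaced by $y$. So $\mathcal W$ is itself modular, which is useless.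

**Two encoders, one decoder each, also give too much.** Let us go from $x$ to $y$ in two stages, through an intermediate value. Let $m$ be ternary with $m(x,x,y)\approx k(x,x)$ and $m(y,x,y)\approx k(x,y)$, put $p(x,y)=m(x,y,y)$, and take unary decoders with $F(p(x,y))\approx y$, $H(k(x,y))\approx y$ and $F(k(x,x))\approx x$. Consider
$$x,\quad F(m(y,x,w)),\quad F(m(z,x,w)),\quad H(k(y,w)),\quad H(k(z,w)),\quad w.$$
At $(x,y,y,x)$ the four middle terms give $x$. After $z:=y$ the first two coincide, and so do the last two. At $(x,x,y,y)$ the middle terms become $F(k(x,x))\approx x$, then $F(k(x,y))$, then $H(k(x,y))$, then $H(k(y,y))\approx y$. All links hold except that we still need $F(k(x,y))\approx H(k(x,y))$. If we impose it, $\mathcal W$ is modular again. And on $B$ it is false: the operations below have $B$-parts $p=\langle y,x-y\rangle$ and $k=\langle x,y-x\rangle$, for which $F(a)=a'$ and $H(a)=a'+a''$ decode, and then $F(k(x,y))=x$ while $H(k(x,y))=y$.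

So what is missing is a bridge between two ways of reading, and it should exist only in the presence of $s$. Define three linear maps $B\to B$:
$$\lambda_P(a)=a',\qquad \lambda_K(a)=a'+a'',\qquad \lambda_R(a)=a'',\qquad\text{so }\ \lambda_K=\lambda_P+\lambda_R .$$
We use three encoders $p,k,r$, one for each reading. For the three values that occur at $(x,x,y,y)$, named $\pi_b=k(x,x)$, $\pi_d=k(x,y)$, $\pi_c=k(y,y)$, the readings on $B$ are as follows.

| | $\pi_b=\langle x,0\rangle$ | $\pi_d=\langle x,y-x\rangle$ | $\pi_c=\langle y,0\rangle$ |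
|---|---|---|---|
| $\lambda_P$ | $x$ | $x$ | $y$ |
| $\lambda_K$ | $x$ | $y$ | $y$ |
| $\lambda_R$ | $0$ | $y-x$ | $0$ |

Thus $\lambda_P$ cannot tell $b$ from $d$, $\lambda_K$ cannot tell $c$ from $d$, and $\lambda_R$ cannot tell $b$ from $c$. We shall build three families of terms, $P$, $K$, $R$, each with members $b,c,d$. At $(x,x,y,y)$ all three families give the same elements $\pi_b,\pi_c,\pi_d$. At an odd step, the $P$-family merges $b$ with $d$, the $K$-family $c$ with $d$, the $R$-family $b$ with $c$. With an operation $s$ at hand we can form, say, $s(P_b,P_d)$ and move its letters separately. The relation $\lambda_K=\lambda_P+\lambda_R$ lets us pass between families, and commutativity of $s$ will close the one gap that is otherwise closed to us.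

## 6. The subspaces $K$, $P$, $R$, four operations and nine terms

**Step 1: the $A$-parts of the encoders.** This step sets up subspaces that record what each reading sees. For $U,V\in A$ put
$$\iota(U)=\{a:a'\in U,\ a''\in U\}.$$
If $U\ne V$, put
$$K(U,V)=\{a:a'+a''\in V\},\quad P(U,V)=\{a:a'\in V\},\quad R(U,V)=\{a:a''\in V\},$$
and put $K(U,U)=P(U,U)=R(U,U)=\iota(U)$. In all cases
$$a\in K(U,V)\Rightarrow\lambda_K(a)\in V,\quad a\in P(U,V)\Rightarrow\lambda_P(a)\in V,\quad a\in R(U,V)\Rightarrow\lambda_R(a)\in V. \tag{E1}$$
The special rule for $U=V$ is needed: the identities below imply $p(x,x)\approx k(x,x)\approx r(x,x)$. Call $(U,V)$ *degenerate* if $U=V$ or $V=B$. For degenerate $(U,V)$ we have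
$$K(U,V)=P(U,V)=R(U,V)=\iota(V). \tag{E2}$$
This is the definition if $U=V$; if $U\neq V=B$, all four subspaces equal $B$.

**Lemma 4.** Let $U,V,C,D\in A$.

- (a) $\iota$ is injective.
- (b) $V$ is determined by $P(U,V)$, and also by $R(U,V)$.
- (c) If $P(U,V)=K(C,D)$, then $(U,V)$ is degenerate.
- (d) If $P(U,V)=R(U,V)$ or $K(U,V)=R(U,V)$, then $(U,V)$ is degenerate.
- (e) If $K(U,V)=\iota(C)$, then $(U,V)$ is degenerate.

*Proof.* (a) $U=\{a:\langle a,0\rangle\in\iota(U)\}$.

(b) $V=\{a:\langle a,0\rangle\in P(U,V)\}=\{a:\langle 0,a\rangle\in R(U,V)\}$; this holds both for $U\ne V$ and for $U=V$.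

(c) Suppose $U\ne V\ne B$. Then $\langle 0,a\rangle\in P(U,V)=K(C,D)$ for all $a\in B$. If $C=D$, then $K(C,D)=\iota(C)$, so $a\in C$ for all $a$, hence $C=B$ and $K(C,D)=B$. If $C\ne D$, then $0+a\in D$ for all $a$, hence $D=B$ and again $K(C,D)=B$. But $P(U,V)\ne B$, since $\langle a,0\rangle\notin P(U,V)$ for $a\notin V$: a contradiction.

(d) Let $U\ne V$. If $P(U,V)=R(U,V)$, then $\langle 0,a\rangle\in P(U,V)=R(U,V)$ for all $a$, so $a\in V$ for all $a$. If $K(U,V)=R(U,V)$, then $\langle a,0\rangle\in R(U,V)=K(U,V)$ for all $a$, so $a+0\in V$ for all $a$. In both cases $V=B$.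

(e) Let $U\ne V$. Then $\langle a,-a\rangle\in K(U,V)=\iota(C)$ for all $a$, so $C=B$ and $K(U,V)=B$. Since $\langle a,0\rangle\in K(U,V)$ for all $a$, we get $V=B$. $\square$

**Step 2: four operations on $X$.** This step defines the encoders and the operations that connect them. The operations are $k$ (binary), $m,j$ (ternary), $q$ (4-ary), with $B$-parts
$$\begin{aligned}k(x_1,x_2)&=\langle x_1,\ x_2-x_1\rangle,& m(x_1,x_2,x_3)&=\langle x_2,\ x_1-x_2\rangle,\\ j(x_1,x_2,x_3)&=\langle x_1,0\rangle,& q(x_1,\dots,x_4)&=\langle x_2+x_3-x_4,\ x_4-x_3\rangle.\end{aligned}$$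
Their $A$-parts are $k(U,V)=K(U,V)$ and
$$\begin{array}{lll} m(U,U,V)=\iota(U),& m(V,U,V)=K(U,V),& m(U,V,V)=P(U,V),\\ j(U,U,V)=\iota(U),& j(V,U,V)=\iota(V),& j(U,V,V)=R(U,V),\\ q(U,U,V,V)=R(U,V),& q(U,V,U,V)=K(U,V),\end{array}$$
with value $B$ on all other tuples. Two patterns of the same operation overlap only when all entries are equal, say to $U$, and then every rule gives $\iota(U)$. So the $A$-parts are well defined.

**Step 3: these operations are admissible.** We check (C). It is trivial where the $A$-value is $B$. If all entries equal $U$, the $A$-value is $\iota(U)$, and both coordinates of the $B$-part are linear combinations of elements of $U$. Now let $U\ne V$, take arguments from the listed subspaces, and let $a$ be the value of the $B$-part.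

- $k$ on $(U,V)$: $a'+a''=x_2\in V$.
- $m$ on $(U,U,V)$: $a'=x_2\in U$ and $a''=x_1-x_2\in U$. On $(V,U,V)$: $a'+a''=x_1\in V$. On $(U,V,V)$: $a'=x_2\in V$.
- $j$ on $(U,U,V)$: $a=\langle x_1,0\rangle$ with $x_1\in U$, so $a\in\iota(U)$. On $(V,U,V)$: $x_1\in V$, so $a\in\iota(V)$. On $(U,V,V)$: $a''=0\in V$.
- $q$ on $(U,U,V,V)$: $a''=x_4-x_3\in V$. On $(U,V,U,V)$: $a'+a''=x_2\in V$.

**Step 4: identities.** This step extracts the six identities that we use. Put $p(x,y):=m(x,y,y)$ and $r(x,y):=j(x,y,y)$. On $A$ these are $P$ and $R$. On $B$,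
$$k(x,x)=\langle x,0\rangle,\quad k(x,y)=\langle x,y-x\rangle,\quad p(x,y)=\langle y,x-y\rangle,\quad r(x,y)=\langle x,0\rangle, \tag{E3}$$
so that
$$\lambda_P(p(x,y))=y,\qquad \lambda_K(k(x,y))=y,\qquad \lambda_R(r(x,y))=0. \tag{E4}$$
The following identities hold on $X$:
$$\begin{array}{llll}(1)& m(x,x,y)\approx k(x,x)&\qquad(2)& m(y,x,y)\approx k(x,y)\\ (3)& j(x,x,y)\approx k(x,x)&\qquad(4)& j(y,x,y)\approx k(y,y)\\ (5)& q(x,x,y,y)\approx j(x,y,y)&\qquad(6)& q(x,y,x,y)\approx k(x,y)\end{array}$$
On $A$ they are the defining patterns, with $\iota(U)=K(U,U)$. On $B$, the two sides of (1)–(6) are both equal to, in order, $\langle x,0\rangle$, $\langle x,y-x\rangle$, $\langle x,0\rangle$, $\langle y,0\rangle$, $\langle x+y-y,\,y-y\rangle=\langle x,0\rangle$, and $\langle y+x-y,\,y-x\rangle=\langle x,y-x\rangle$.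

**Step 5: nine terms.** This step builds the three families. In the variables $x,y,z,w$ put
$$\begin{array}{lll}P_b=m(y,x,w)& P_d=m(z,x,w)& P_c=m(z,w,w)\\ K_b=k(y,x)& K_d=k(y,w)& K_c=k(z,w)\\ R_b=j(y,x,w)& R_d=q(y,z,x,w)& R_c=j(z,x,w).\end{array}$$
From (1)–(6) alone we get three facts.

**(I)** Under $(x,y,z,w)\mapsto(x,y,y,x)$ every $P_\bullet$ becomes $p(y,x)$, every $K_\bullet$ becomes $k(y,x)$, every $R_\bullet$ becomes $r(y,x)$. Indeed all three $P$'s become $m(y,x,x)$, all three $K$'s become $k(y,x)$, and $R_b,R_c$ become $j(y,x,x)$. Finally $R_d$ becomes $q(y,y,x,x)\approx j(y,x,x)$ by (5).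

**(II)** Under $(x,y,z,w)\mapsto(x,x,y,y)$, the terms with index $b$ become $\pi_b:=k(x,x)$, those with index $c$ become $\pi_c:=k(y,y)$, those with index $d$ become $\pi_d:=k(x,y)$. For the $K$'s this is literal. For the $P$'s: $P_b\mapsto m(x,x,y)\approx k(x,x)$ by (1), $P_d\mapsto m(y,x,y)\approx k(x,y)$ by (2), $P_c\mapsto m(y,y,y)\approx k(y,y)$ by (1). For the $R$'s: $R_b\mapsto j(x,x,y)\approx k(x,x)$ by (3), $R_d\mapsto q(x,y,x,y)\approx k(x,y)$ by (6), $R_c\mapsto j(y,x,y)\approx k(y,y)$ by (4).

**(III)** If the variable $z$ is replaced by $y$, then $P_b=P_d$, $K_c=K_d$ and $R_b=R_c$ literally.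

## 7. The bridge in characteristic two

Now let $\ell=2$, and let $s$ be idempotent and commutative. Write $\pi_{bd}=s(\pi_b,\pi_d)$, and so on. These are just elements; $s$ has nothing to do with the linear structure. In characteristic 2 we have $\lambda_P+\lambda_K=\lambda_R$ and $\lambda_R+\lambda_K=\lambda_P$. Hence
$$\lambda_P(u_1)+\lambda_R(u_2)=\lambda_P(u_2)+\lambda_R(u_1)+\lambda_K(u_1)+\lambda_K(u_2). \tag{E5}$$
Take $u_1=\pi_{bd}$ and $u_2=\pi_{bc}$. The right side reads words $bc$, $bd$, $bd$, $bc$ through $P$, $R$, $K$, $K$ respectively. At an odd step, the $P$-family may change $bc$ to $dc$, the $R$-family may change $bd$ to $cd$, and the first $K$ may change $bd$ to $bc$. We arrive at $\lambda_P(\pi_{dc})+\lambda_R(\pi_{cd})+2\lambda_K(\pi_{bc})$. If $\pi_{dc}=\pi_{cd}$, this is $\lambda_K(\pi_{dc})$: we have crossed from a $P$-reading to a $K$-reading. A 4-ary operation $G$ will carry out this step. Two decoders $F$ and $H$ lead from $x$ to the bridge and from the bridge to $y$. The last argument of $F$ and $H$ is a switch: at $(x,x,y,y)$ it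 will be a value of $k$, and then $F,H$ reduce to binary operations $f,h$.

Let $\mathcal V$ be the variety of semilattices, with operation $s$. Let $\mathcal W$ be the variety with symbols $k$ (2), $m,j$ (3), $q$ (4), $f,h$ (2), $F,H$ (3), $G$ (4), axiomatized by (1)–(6) and by the following identities, where $p(x,y)=m(x,y,y)$, $r(x,y)=j(x,y,y)$, and $p,r,k$ without arguments stand for $p(x,y),r(x,y),k(x,y)$:
$$\begin{array}{llll}(7)& f(k(x,x),k(x,x))\approx x&\quad (8)& h(k(x,x),k(x,x))\approx x\\ (9)& F(p,r,p)\approx y&\quad (10)& F(u_1,u_2,k(x,y))\approx f(u_1,u_2)\\ (11)& G(p,r,k,k)\approx y&\quad (12)& G(u_2,u_1,u_1,u_2)\approx f(u_1,u_2)\\ & &\quad (13)& G(u_1,u_1,u_2,u_2)\approx h(u_1,u_2)\\ (14)& H(k,r,p)\approx y&\quad (15)& H(u_1,u_2,k(x,y))\approx h(u_1,u_2)\end{array}$$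

**Theorem 1.** $\mathcal V$ and $\mathcal W$ are not congruence modular, but their interpretability join is congruence modular. Hence Taylor's modularity conjecture is false.

*Proof.* That semilattices are not modular was shown in Section 3. Steps 6–9 show that $\mathcal W$ is not modular, by making $X$ (with $\ell=2$) an algebra of $\mathcal W$ with admissible operations. Step 10 produces Day terms for the join.

**Step 6: operations $f,h,F,H,G$ on $X$.** We keep $k,m,j,q$ from Section 6 and expand $X$. The $B$-parts are
$$f(u_1,u_2)=F(u_1,u_2,u_3)=\lambda_P(u_1)+\lambda_R(u_2),\qquad h(u_1,u_2)=H(u_1,u_2,u_3)=\lambda_K(u_1),$$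
$$G(u_1,u_2,u_3,u_4)=\lambda_P(u_1)+\lambda_R(u_2)+\lambda_K(u_3)+\lambda_K(u_4).$$
For the $A$-parts let $T(C,D)=U$ if $C=D=\iota(U)$, where $U$ is unique by Lemma 4(a), and $T(C,D)=B$ if there is no such $U$. Put $f=h=T$ and
$$F(C,D,E)=\begin{cases}V&\text{if }(C,D,E)=(P(U,V),R(U,V),P(U,V))\text{ for some }U,V,\\ T(C,D)&\text{if }E\text{ is in the range of }K,\\ B&\text{otherwise;}\end{cases}$$
$$H(C,D,E)=\begin{cases}V&\text{if }(C,D,E)=(K(U,V),R(U,V),P(U,V))\text{ for some }U,V,\\ T(C,D)&\text{if }E\text{ is in the range of }K,\\ B&\text{otherwise;}\end{cases}$$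
$$G(C_1,\dots,C_4)=\begin{cases}V&\text{if }(C_1,\dots,C_4)=(P,R,K,K)(U,V)\text{ for some }U,V,\\ T(C_2,C_1)&\text{if }C_1=C_4,\ C_2=C_3,\\ T(C_1,C_3)&\text{if }C_1=C_2,\ C_3=C_4,\\ B&\text{otherwise.}\end{cases}$$
Here $(P,R,K,K)(U,V)$ abbreviates $(P(U,V),R(U,V),K(U,V),K(U,V))$.

**Step 7: the clauses agree where they overlap.** Otherwise the identities would not simply be the clauses. In each first clause, $V$ is unique by Lemma 4(b).

For $F$ and $H$: if the first two clauses both apply, then $E=P(U,V)$ is in the range of $K$, so $(U,V)$ is degenerate by Lemma 4(c). By (E2), $C=D=\iota(V)$, so $T(C,D)=V$.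

For $G$: if clauses 1 and 2 apply, then $C_1=C_4$ says $P(U,V)=K(U,V)$, and $(U,V)$ is degenerate by Lemma 4(c). If clauses 1 and 3 apply, then $C_1=C_2$ says $P(U,V)=R(U,V)$, and $(U,V)$ is degenerate by Lemma 4(d). In both cases all $C_i=\iota(V)$ by (E2), and $T$ gives $V$. If clauses 2 and 3 apply, all $C_i$ are equal and the values agree.

**Step 8: condition (C).** It is vacuous where the value is $B$. Suppose the value is $T=U\ne B$. For $f,h,F,H$ this means that the first two arguments lie in $\iota(U)$, and the $B$-parts use only these. For $G$, clause 2 gives $C_1=C_2=\iota(U)$, hence also $C_3=C_4=\iota(U)$; clause 3 gives $C_1=C_3=\iota(U)$, hence also $C_2=C_4=\iota(U)$. So all relevant coordinates $u_i',u_i''$ lie in $U$, and so does the value of the $B$-part. For the first clauses use (E1). In $F$, $u_1\in P(U,V)$ and $u_2\in R(U,V)$ give $\lambda_P(u_1),\lambda_R(u_2)\in V$. In $H$, $u_1\in K(U,V)$ gives $\lambda_K(u_1)\in V$. In $G$, each of $\lambda_P(u_1),\lambda_R(u_2),\lambda_K(u_3),\lambda_K(u_4)$ is in $V$. So all operations are admissible.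

**Step 9: the identities hold.** Operations act coordinatewise, so it is enough to check $A$ and $B$. Identities (1)–(6) were checked in Step 4.

On $A$: (7) and (8) hold by definition of $T$, as $k(U,U)=\iota(U)$. (9), (11), (14) are the first clauses. (10) and (15) are the second clauses of $F$ and $H$. In (12) we have $C_1=C_4=u_2$ and $C_2=C_3=u_1$, so clause 2 of $G$ gives $T(u_1,u_2)$. In (13) clause 3 gives $T(u_1,u_2)$.

On $B$, in characteristic 2 and using (E3), (E4):

- (7), (8): $\lambda_P\langle x,0\rangle+\lambda_R\langle x,0\rangle=x+0=x$ and $\lambda_K\langle x,0\rangle=x$.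
- (9): $\lambda_P(p)+\lambda_R(r)=y+0=y$. (14): $\lambda_K(k)=y$.
- (10), (15): the $B$-parts of $F,H$ ignore the third argument and equal $f,h$.
- (11): $\lambda_P(p)+\lambda_R(r)+\lambda_K(k)+\lambda_K(k)=y+0+y+y=y$.
- (12): this is (E5); written out, $u_2'+u_1''+(u_1'+u_1'')+(u_2'+u_2'')=u_1'+u_2''$.
- (13): $u_1'+u_1''+2(u_2'+u_2'')=u_1'+u_1''=\lambda_K(u_1)$.

So $X\in\mathcal W$, and $\mathcal W$ is not congruence modular by Lemma 2.

**Step 10: Day terms for the join.** Only $s(x,x)\approx x$ and $s(x,y)\approx s(y,x)$ will be used from $\mathcal V$. Put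
$$\begin{aligned}
d_0&=x,\\
d_1&=F(P_b,\ R_b,\ P_b),\\
d_2&=F\big(s(P_b,P_d),\ s(R_b,R_c),\ P_d\big),\\
d_3&=G\big(s(P_b,P_c),\ s(R_b,R_d),\ s(K_b,K_d),\ s(K_b,K_c)\big),\\
d_4&=G\big(s(P_d,P_c),\ s(R_c,R_d),\ s(K_b,K_c),\ s(K_b,K_c)\big),\\
d_5&=H\big(s(K_d,K_c),\ s(R_b,R_c),\ P_d\big),\\
d_6&=H(K_c,\ R_c,\ P_b),\\
d_7&=w.
\end{aligned}$$

(D1) is clear, and (D2) is clear for $d_0$ and $d_7$. For the others use (I) and idempotence of $s$: $d_1,d_2$ become $F(p(y,x),r(y,x),p(y,x))\approx x$ by (9); $d_3,d_4$ become $G(p(y,x),r(y,x),k(y,x),k(y,x))\approx x$ by (11); $d_5,d_6$ become $H(k(y,x),r(y,x),p(y,x))\approx x$ by (14).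

(D4), odd $i$. The substitution $(x,y,y,z)$ replaces the third variable by the second (and then renames the fourth), so by (III) we may use $P_b=P_d$, $K_c=K_d$, $R_b=R_c$. Corresponding arguments then coincide:

- $d_1,d_2$: $s(P_b,P_d)=s(P_b,P_b)\approx P_b$, $s(R_b,R_c)\approx R_b$, $P_d=P_b$.
- $d_3,d_4$: $s(P_b,P_c)=s(P_d,P_c)$, $s(R_b,R_d)=s(R_c,R_d)$, $s(K_b,K_d)=s(K_b,K_c)$, and the last arguments are identical.
- $d_5,d_6$: $s(K_d,K_c)\approx K_c$, $s(R_b,R_c)\approx R_c$, $P_d=P_b$.

(D3), even $i$. Use (II). At $(x,x,y,y)$: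

- $i=0$: $d_1\mapsto F(\pi_b,\pi_b,k(x,x))\approx f(\pi_b,\pi_b)\approx x$ by (10) and (7). This equals $d_0(x,x,y,y)$.
- $i=2$: $d_2\mapsto F(\pi_{bd},\pi_{bc},k(x,y))\approx f(\pi_{bd},\pi_{bc})$ by (10), and $d_3\mapsto G(\pi_{bc},\pi_{bd},\pi_{bd},\pi_{bc})\approx f(\pi_{bd},\pi_{bc})$ by (12).
- $i=4$: $d_4\mapsto G(\pi_{dc},\pi_{cd},\pi_{bc},\pi_{bc})$. By commutativity $\pi_{cd}\approx\pi_{dc}$, so this is $\approx h(\pi_{dc},\pi_{bc})$ by (13). And $d_5\mapsto H(\pi_{dc},\pi_{bc},k(x,y))\approx h(\pi_{dc},\pi_{bc})$ by (15).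
- $i=6$: $d_6\mapsto H(\pi_c,\pi_c,k(x,x))\approx h(\pi_c,\pi_c)\approx y$ by (15) and (8). This equals $d_7(x,x,y,y)$.

By Day's theorem $\mathcal V\vee\mathcal W$ is congruence modular. $\blacksquare$

**Equivalent form.** Let $\Sigma_1$ be the set of semilattice identities (or only $s(x,x)\approx x$ and $s(x,y)\approx s(y,x)$), and let $\Sigma_2=\{(1),\dots,(15)\}$. These are finite sets of identities in disjoint finite languages. Neither implies Day terms, but $\Sigma_1\cup\Sigma_2$ does. (The shorter $\Sigma_1$ does not imply Day terms either, since semilattices satisfy it.)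

**Remark 1 (the single use of commutativity).** Commutativity was used once, in the link $i=4$. Interpret $s$ on $X$ as the first projection. It is idempotent, so every other link still holds in $X$. In the $B$-coordinate the link $i=4$ then compares
$$G(\pi_d,\pi_c,\pi_b,\pi_b)=\lambda_P(\pi_d)+\lambda_R(\pi_c)+2\lambda_K(\pi_b)=x\qquad\text{and}\qquad H(\pi_d,\pi_b,\pi_d)=\lambda_K(\pi_d)=y .$$
So it fails, and the whole move from $x$ to $y$ is concentrated there.

**Remark 2 (the join is not trivial).** The quotient $X/\beta\cong B$ is a $\mathcal W$-algebra, and any semilattice operation on the set $B$, for example the minimum for some linear order, turns it into an algebra of $\mathcal V\vee\mathcal W$.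

**Remark 3 (one variety must be non-idempotent).** By Opršal (*Taylor's modularity conjecture and related problems for idempotent varieties*, Order 35 (2018)), the interpretability join of two idempotent non-modular varieties is non-modular. So in Theorem 1, where $\mathcal V$ is idempotent, $\mathcal W$ cannot be replaced by an idempotent variety.

## 8. Cyclic terms of arity $n$ and a drift that vanishes modulo $\ell$

**Theorem 2.** For every $n\ge2$ there is a variety $\mathcal W_n$ of finite signature, not congruence modular, such that $\mathcal V\vee\mathcal W_n$ is congruence modular for **every** variety $\mathcal V$ with an $n$-ary cyclic term.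

Let $\ell$ be a prime dividing $n$. We start from the word $b^n$ and change its letters one by one from $b$ to $c$, each by way of $d$. For a $P$-reading, the move $b\to d$ is free. To move on from $d$ to $c$ we need a $K$-reading, so we write $\lambda_P=\lambda_K-\lambda_R$. In the $K$-part, $d\to c$ is free. In the $R$-part, with word $c^t\,d\,b^{n-1-t}$, we change all letters $c$ to $b$ and get $b^t\,d\,b^{n-1-t}$. By *cyclicity* the resulting element does not depend on the position of $d$, so it is one fixed element. After the step we want a $P$-reading of the new word again, so we write $\lambda_K=\lambda_P+\lambda_R$; the extra term $\lambda_R(c^{t+1}b^{n-1-t})$ can be exchanged for $\lambda_R(b^n)$. Each step therefore costs the same amount, $\lambda_R(\text{fixed element})-\lambda_R(b^n)$. After $n$ steps the total cost is $n$ times this amount, which is $0$ since $\ell\mid n$.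

*Proof.* Use Sections 4 and 6 for this $\ell$.

**Step 11: the operations.** Besides $k,m,j,q$, equip $X$ with $f_t$ (3-ary, $0\le t\le n$), $N_t$ (4-ary) and $S_t$ (5-ary) for $0\le t<n$, and $\Phi,\Psi$ (4-ary). The $B$-parts are
$$f_t=\lambda_P(u_1)-t\big(\lambda_R(u_3)-\lambda_R(u_2)\big),\qquad N_t=\lambda_P(u_1)-t\big(\lambda_R(u_3)-\lambda_R(u_2)\big),\qquad \Phi=\Psi=\lambda_P(u_1),$$
$$S_t=\lambda_K(u_1)-\lambda_R(u_2)-\lambda_R(u_3)-t\,\lambda_R(u_4)+(t+1)\lambda_R(u_5).$$
For the $A$-parts let $T(C,D,E)=U$ if $C=D=E=\iota(U)$, and $T(C,D,E)=B$ if there is no such $U$. Put $f_t=T$ for all $t$. Since $\ell\mid n$, we have $f_n=f_0$ on $X$. The others are given by clauses, with value $B$ if no clause applies: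

- $\Phi(C_1,\dots,C_4)$: (i) $V$ if the tuple is $(P,R,P,P)(U,V)$; (ii) $T(C_1,C_2,C_3)$ if $C_4\in\mathrm{range}(K)$.
- $N_t(C_1,\dots,C_4)$: (i) $V$ if the tuple is $(P,R,R,P)(U,V)$; (ii) $T(C_1,C_2,C_3)$ if $C_4\in\mathrm{range}(\iota)$.
- $S_t(C_1,\dots,C_5)$: (i) $V$ if the tuple is $(K,R,R,R,R)(U,V)$; (ii) $T(C_1,C_3,C_4)$ if $C_1=C_2$ and $C_3=C_5$; (iii) $T(C_1,C_5,C_2)$ if $C_1=C_3$ and $C_2=C_4$.
- $\Psi(C_1,\dots,C_4)$: (i) $V$ if the tuple is $(P,R,P,P)(U,V)$; (ii) $T(C_1,C_2,C_3)$ if $C_4\in\mathrm{range}(\iota)$; (iii) $V$ if the tuple is $(\iota(V),\iota(V),\iota(U),K(U,V))$.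

**Step 12: the clauses agree where they overlap.** Within a clause, $V$ is unique by Lemma 4(b), or by Lemma 4(a) for clause (iii) of $\Psi$. Note that $\mathrm{range}(\iota)\subseteq\mathrm{range}(K)$, as $\iota(U)=K(U,U)$.

Clauses (i) and (ii) of $\Phi,N_t,\Psi$: here $C_4=P(U,V)$ is in the range of $K$, so $(U,V)$ is degenerate by Lemma 4(c). All entries are $\iota(V)$ by (E2), and $T$ gives $V$.

$S_t$: clause (i) with (ii), through $C_1=C_2$, or with (iii), through $C_1=C_3$, gives $K(U,V)=R(U,V)$. By Lemma 4(d) the pair is degenerate, all entries are $\iota(V)$, and $T$ gives $V$. Clauses (ii) and (iii) together give $C_1=C_2=C_4$ and $C_1=C_3=C_5$, so all entries are equal and the values agree.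

$\Psi$, clauses (ii) and (iii): $K(U,V)\in\mathrm{range}(\iota)$, so $U=V$ or $V=B$ by Lemma 4(e). If $U=V$, then $T(\iota(V),\iota(V),\iota(V))=V$. If $V=B\ne U$, then $\iota(V)\ne\iota(U)$ by Lemma 4(a), so $T(\iota(V),\iota(V),\iota(U))=B=V$.

$\Psi$, clauses (i) and (iii): say the tuple is $(P,R,P,P)(U_1,V_1)=(\iota(V),\iota(V),\iota(U),K(U,V))$. Then $P(U_1,V_1)=K(U,V)$, so $(U_1,V_1)$ is degenerate by Lemma 4(c). Hence $\iota(V)=P(U_1,V_1)=\iota(V_1)$ by (E2), and $V=V_1$ by Lemma 4(a).

**Step 13: condition (C).** It is vacuous where the value is $B$. Suppose the value is $T=U\neq B$. For $f_t$ and for clause (ii) of $\Phi,N_t,\Psi$, the first three arguments lie in $\iota(U)$, and the $B$-part uses only these. For $S_t$ in clause (ii), $C_1=C_3=C_4=\iota(U)$ and $C_2=C_1$, $C_5=C_3$; in clause (iii), $C_1=C_5=C_2=\iota(U)$ and $C_3=C_1$, $C_4=C_2$. So all arguments lie in $\iota(U)$. In each case the $B$-part has its value in $U$. Clauses (i) follow from (E1): in $\Phi,\Psi$ we have $\lambda_P(u_1)\in V$; in $N_t$ we have $\lambda_P(u_1),\lambda_R(u_2),\lambda_R(u_3)\in V$;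 in $S_t$ we have $\lambda_K(u_1)\in V$ and $\lambda_R(u_2),\dots,\lambda_R(u_5)\in V$. In clause (iii) of $\Psi$, $u_1\in\iota(V)$ gives $\lambda_P(u_1)\in V$.

So all operations are admissible. Let $\mathcal W_n$ be the variety generated by $X$ with these operations. It has finite signature, and by Lemma 2 it is not congruence modular.

**Step 14: identities of $\mathcal W_n$.** $\mathcal W_n$ satisfies (1)–(6) and the following, with $p,r,k$ standing for $p(x,y),r(x,y),k(x,y)$:

- (16) $f_t(k(x,x),k(x,x),k(x,x))\approx x$;
- (17) $\Phi(p,r,p,p)\approx y$; $\ \Phi(u_1,u_2,u_3,k(x,y))\approx f_0(u_1,u_2,u_3)$;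
- (18) $N_t(p,r,r,p)\approx y$; $\ N_t(u_1,u_2,u_3,k(x,x))\approx f_t(u_1,u_2,u_3)$;
- (19) $S_t(k,r,r,r,r)\approx y$; $\ S_t(u_1,u_1,u_2,u_3,u_2)\approx f_t(u_1,u_2,u_3)$; $\ S_t(u_1,u_3,u_1,u_3,u_2)\approx f_{t+1}(u_1,u_2,u_3)$;
- (20) $\Psi(p,r,p,p)\approx y$; $\ \Psi(u_1,u_2,u_3,k(x,x))\approx f_n(u_1,u_2,u_3)$; $\ \Psi(k(y,y),k(y,y),k(x,x),k(x,y))\approx y$.

On $A$ these are the defining clauses. For instance, $S_t(u_1,u_3,u_1,u_3,u_2)$ has $C_1=C_3=u_1$, $C_2=C_4=u_3$, $C_5=u_2$, so clause (iii) gives $T(u_1,u_2,u_3)$; and the last identity of (20) is clause (iii) of $\Psi$, with $x,y$ having $A$-coordinates $U,V$.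

On $B$ use (E3) and (E4). In (16), $\lambda_P\langle x,0\rangle=x$ and $\lambda_R\langle x,0\rangle=0$. The first identities of (17), (18), (20) read $\lambda_P(p)=y$, since the two $R$-terms in $N_t$ cancel. The first identity of (19) is $\lambda_K(k)=y$, as $\lambda_R(r)=0$. The second identities of (17) and (18) are immediate. The other two in (19) are
$$u_1'+u_1''-u_1''-u_2''-tu_3''+(t+1)u_2''=u_1'-t(u_3''-u_2''),$$
$$u_1'+u_1''-u_3''-u_1''-tu_3''+(t+1)u_2''=u_1'-(t+1)(u_3''-u_2'').$$
For the middle identity of (20), $f_n=\lambda_P(u_1)$ on $B$ because $\ell\mid n$. The last one is $\lambda_P\langle y,0\rangle=y$.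

**Step 15: words.** Let $\mathcal V$ have an $n$-ary cyclic term $s$. For a word $\tau\in\{b,c,d\}^n$ put $P_\tau=s(P_{\tau_1},\dots,P_{\tau_n})$, and similarly $K_\tau,R_\tau$; for constant words this is $P_b$, etc., by idempotence. By (I) and idempotence, at $(x,y,y,x)$ these become $p(y,x)$, $k(y,x)$, $r(y,x)$. By (II), at $(x,x,y,y)$ all three become $\pi_\tau:=s(\pi_{\tau_1},\dots,\pi_{\tau_n})$. By (III), after replacing $z$ by $y$, $P_\tau$ depends on $\tau$ only up to $b\sim d$, $K_\tau$ only up to $c\sim d$, and $R_\tau$ only up to $b\sim c$. Put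
$$\zeta_t=c^t\,b^{n-t}\ (0\le t\le n),\qquad \eta_t=c^t\,d\,b^{n-1-t},\qquad \kappa_t=b^t\,d\,b^{n-1-t}\ (0\le t<n).$$
The words $\kappa_t$ are rotations of one another, so by cyclicity $\pi_{\kappa_t}\approx\pi_{\kappa_0}=:\pi_\ast$ for all $t$.

*Example.* For $n=2$: $\zeta_0=bb$, $\eta_0=db$, $\zeta_1=cb$, $\eta_1=cd$, $\zeta_2=cc$, while $\kappa_0=db$ and $\kappa_1=bd$.

**Step 16: the Day terms.** Consider the pairs
$$\begin{aligned}
D&=\Phi(P_b,R_b,P_b,P_b), & D'&=\Phi(P_b,R_b,P_{\kappa_0},P_d),\\
E_t&=N_t(P_{\zeta_t},R_b,R_{\kappa_0},P_b), & E_t'&=N_t(P_{\eta_t},R_b,R_{\kappa_0},P_b),\\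
L_t&=S_t(K_{\eta_t},R_{\eta_t},R_b,R_{\kappa_0},R_b), & L_t'&=S_t(K_{\zeta_{t+1}},R_{\kappa_t},R_{\zeta_{t+1}},R_{\kappa_0},R_b),\\
Z&=\Psi(P_c,R_b,P_{\kappa_0},P_b), & Z'&=\Psi(P_c,R_c,P_b,P_d).
\end{aligned}$$
The Day terms, in this order, are
$$x,\;D,D',\;E_0,E_0',L_0,L_0',\;E_1,E_1',L_1,L_1',\;\dots,\;E_{n-1},E_{n-1}',L_{n-1},L_{n-1}',\;Z,Z',\;w .$$
There are $4n+6$ of them, with indices $0,\dots,4n+5$. The odd links are those inside the displayed pairs, and the even links join one pair to the next.

(D1) is clear. For (D2), at $(x,y,y,x)$ the terms become $\Phi(p,r,p,p)$, $N_t(p,r,r,p)$, $S_t(k,r,r,r,r)$, $\Psi(p,r,p,p)$ evaluated with $p,r,k$ at $(y,x)$. All are $\approx x$ by the first identities of (17)–(20).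

For (D4), replace $z$ by $y$ and compare argument by argument:

- $D,D'$: $P_{\kappa_0}=P_b$ and $P_d=P_b$, by $b\sim d$.
- $E_t,E_t'$: $\zeta_t$ and $\eta_t$ agree up to $b\sim d$.
- $L_t,L_t'$: for $K$, $\eta_t$ and $\zeta_{t+1}$ agree up to $c\sim d$; for $R$, $\eta_t$ and $\kappa_t$ agree up to $b\sim c$, and so do $b^n$ and $\zeta_{t+1}$; the last two arguments are identical.
- $Z,Z'$: $R_b=R_c$, and $P_{\kappa_0}=P_b=P_d$.

For (D3), at $(x,x,y,y)$:

- $D\mapsto\Phi(\pi_b,\pi_b,\pi_b,k(x,x))\approx f_0(\pi_b,\pi_b,\pi_b)\approx x$ by (17) and (16).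
- $D'\mapsto\Phi(\pi_b,\pi_b,\pi_\ast,k(x,y))\approx f_0(\pi_b,\pi_b,\pi_\ast)$ by (17), and $E_0\mapsto N_0(\pi_{\zeta_0},\pi_b,\pi_\ast,k(x,x))\approx f_0(\pi_{\zeta_0},\pi_b,\pi_\ast)$ by (18), where $\pi_{\zeta_0}\approx\pi_b$.
- $E_t'\mapsto N_t(\pi_{\eta_t},\pi_b,\pi_\ast,k(x,x))\approx f_t(\pi_{\eta_t},\pi_b,\pi_\ast)$ by (18), and $L_t\mapsto S_t(\pi_{\eta_t},\pi_{\eta_t},\pi_b,\pi_\ast,\pi_b)\approx f_t(\pi_{\eta_t},\pi_b,\pi_\ast)$ by the second identity of (19).
- $L_t'\mapsto S_t(\pi_{\zeta_{t+1}},\pi_{\kappa_t},\pi_{\zeta_{t+1}},\pi_\ast,\pi_b)$. Since $\pi_{\kappa_t}\approx\pi_\ast$, the third identity of (19) gives $f_{t+1}(\pi_{\zeta_{t+1}},\pi_b,\pi_\ast)$. If $t+1<n$, this is also the value of $E_{t+1}$ by (18). If $t+1=n$, then $\pi_{\zeta_n}\approx\pi_c$, and $Z\mapsto\Psi(\pi_c,\pi_b,\pi_\ast,k(x,x))\approx f_n(\pi_c,\pi_b,\pi_\ast)$ by the second identity of (20).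
- $Z'\mapsto\Psi(k(y,y),k(y,y),k(x,x),k(x,y))\approx y$ by the third identity of (20), which is the value of $w$.

So Day's theorem applies. $\blacksquare$

Cyclicity was used only for $\pi_{\kappa_t}\approx\pi_\ast$, and $\ell\mid n$ only for $f_n=\lambda_P(u_1)$ on $B$.

## 9. Taylor terms and finitely generated idempotent varieties

**Corollary 3 (classification).** Let $\mathcal V$ be an idempotent variety generated by a finite algebra, and suppose $\mathcal V$ is not congruence modular. The following are equivalent:

1. there is a non-modular variety $\mathcal W$ such that $\mathcal V\vee\mathcal W$ is congruence modular;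
2. $\mathcal V$ has a Taylor term.

The implication (2)⇒(1) needs no idempotence of $\mathcal V$.

*Proof.* **(2)⇒(1).** We find a cyclic term and apply Theorem 2. Let $\mathbf F$ be a finite generator of $\mathcal V$. By Barto–Kozik (*Absorbing subalgebras, cyclic terms, and the constraint satisfaction problem*, Log. Methods Comput. Sci. 8 (2012)), a finite idempotent algebra with a Taylor term has cyclic terms of every prime arity $>|F|$. If $\mathcal V$ is idempotent, apply this to $\mathbf F$. If not, apply it to the full idempotent reduct of $\mathbf F$: the algebra on the set $F$ whose basic operations are all term operations $t$ of $\mathbf F$ with $t(x,\dots,x)\approx x$. (For the group $\mathbb Z/3$ these are the combinations $\sum\lambda_ix_i$ with $\sum\lambda_i=1$.) A Taylor term is idempotent by definition, so it is one of these operations and the reduct has a Taylor term. A cyclic term of the reduct is a term of $\mathbf F$. In either case the cyclic identities hold in $\mathbf F$, hence in the variety $\mathcal V$ generated by $\mathbf F$. So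 $\mathcal V$ has an $n$-ary cyclic term for some $n\ge2$, and $\mathcal W=\mathcal W_n$ from Theorem 2 is as required.

**(1)⇒(2).** We show the contrapositive. Suppose $\mathcal V$ has no Taylor term. By Taylor (*Varieties obeying homotopy laws*, Canad. J. Math. 29 (1977)), an idempotent variety without a Taylor term contains a two-element algebra all of whose basic operations are projections. By Lemma 1, $\mathcal V\vee\mathcal W$ is not congruence modular for any non-modular $\mathcal W$. So (1) fails. $\square$
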